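# Why $\sum n^{n-1}x^n$ satisfies no algebraic differential equation

## 1. The tree series, and the same numbers without the factorials

Let us begin with a computation. Let $T$ be the power series with $T(0)=0$ and $T=xe^{T}$. Lagrange inversion gives
$$[x^n]\,T=\tfrac1n\,[t^{n-1}]\,e^{nt}=\frac{n^{n-1}}{n!},\qquad T=x+x^2+\tfrac32x^3+\tfrac83x^4+\cdots .$$
This is the exponential generating function of labelled trees. Differentiating $T=xe^T$ gives $xT'=xe^T+xe^T\,xT'=T+T\,xT'$, so
$$xT'\,(1-T)=T .$$
Check up to $x^3$: we have $xT'=x+2x^2+\frac92x^3+\cdots$ and $1-T=1-x-x^2-\cdots$. The product is $x+(2-1)x^2+(\frac92-2-1)x^3+\cdots=x+x^2+\frac32x^3+\cdots$, as it should be. So $T$ satisfies a polynomial differential equation.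

Now drop the denominators $n!$:
$$F(x)=\sum_{n\ge1}n^{n-1}x^n=x+2x^2+9x^3+64x^4+625x^5+\cdots .$$
The radius of convergence is now $0$. Does $F$ still satisfy a differential equation? Divergence alone excludes nothing. Take $\frac1{1-x}=\sum_n \frac{n!}{n!}x^n$ and drop the denominators in the same way. The result $f=\sum_{n\ge0} n!\,x^n$ satisfies $x^2f'+xf=\sum_n (n+1)!\,x^{n+1}=f-1$, that is, $x^2f'+(x-1)f+1=0$. A divergent series can satisfy a linear equation of order one.

The question is posed in the paper "On the exponential generating function of labelled trees" (doi:10.5802/crmath.108). It is known that $T$ is differentially algebraic but not $D^\infty$-finite (definitions follow). *Is $\sum_{n\ge1} n^{n-1}x^n$ $D^\infty$-finite? Is it at least differentially algebraic?* The answer to both will be no.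

Throughout, $0^0=1$.

## 2. Differential algebraicity as finite transcendence degree

**Definition 1.** A series $f\in\mathbb C[[x]]$ is *$D^1$-finite* (or D-finite) if $r_kf^{(k)}+\cdots+r_1f'+r_0f=0$ with $r_i\in\mathbb C[x]$ not all zero. For $n\ge1$ it is *$D^{n+1}$-finite* if it satisfies such an equation whose coefficients $r_i$ are $D^n$-finite series, not all zero. It is *$D^\infty$-finite* if it is $D^n$-finite for some $n\ge1$.

For example, $e^x$ is $D^1$-finite, and $f=e^{e^x-1}$ satisfies $f'-e^xf=0$, so $f$ is $D^2$-finite.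

**Definition 2.** A series $f$ is *differentially algebraic* (D-algebraic) if $P(x,f,f',\dots,f^{(k)})=0$ for some $k\ge 0$ and some nonzero polynomial $P$ in $k+2$ variables with complex coefficients. More generally, if $K$ is a differential field of characteristic $0$ and $f$ lies in a differential extension field of $K$, then $f$ is *differentially algebraic over $K$* if $P(f,f',\dots,f^{(k)})=0$ for some $k$ and some nonzero polynomial $P$ over $K$. Otherwise $f$ is *differentially transcendental over $K$*. Elements $f_1,\dots,f_s$ are *differentially independent over $K$* if no nonzero polynomial over $K$ vanishes on finitely many of the $f_i^{(j)}$.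

The tree series $T$ is D-algebraic by Section 1. For any $f$, the pair $f_1=f$, $f_2=f'$ is differentially dependent, because $f_2-f_1'=0$. D-algebraic means the same as differentially algebraic over $\mathbb C(x)$: clear denominators one way, and for the other way note that a nonzero polynomial in $x$ alone does not vanish.

We write $\mathbb C(\{x\})$ for the field of convergent Laurent series, i.e. germs at $0$ of meromorphic functions. It contains $\mathbb C(x)$, and also $e^x$ and $\frac{1}{\sin x}$, but not $F$. Here is the main statement.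

**Theorem 1.** The series $F(x)=\sum_{n\ge1}n^{n-1}x^n$ is differentially transcendental over $\mathbb C(\{x\})$: there is no $k$ and no nonzero polynomial $P$ over $\mathbb C(\{x\})$ with $P(F,F',\dots,F^{(k)})=0$. In particular $F$ is neither D-algebraic nor $D^\infty$-finite.

We first make the notion flexible.

**Lemma 1.** The element $f$ is differentially algebraic over $K$ if and only if $\operatorname{trdeg}_KK(f,f',f'',\dots)<\infty$. More precisely, if $P(f,\dots,f^{(k)})=0$ is a nontrivial relation over $K$ with $k$ minimal and then the degree in $X_k$ minimal, then $f^{(k+1)}\in K(f,\dots,f^{(k)})$, and this field contains all $f^{(j)}$.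

*Proof.* If the transcendence degree is finite, then $f,f',\dots,f^{(k)}$ are algebraically dependent for large $k$. Conversely take $P$ as stated. By minimality of $k$, the variable $X_k$ occurs in $P$, so $P_k=\partial P/\partial X_k$ is a nonzero polynomial (characteristic $0$) of smaller degree in $X_k$. It does not vanish at $(f,\dots,f^{(k)})$: otherwise it would be a relation contradicting the minimality of the degree or of $k$ (if $k=0$ and $P_k$ is a constant, it is a nonzero element of $K$). Differentiating $P(f,\dots,f^{(k)})=0$ gives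
$$P_k(f,\dots,f^{(k)})\,f^{(k+1)}+(\text{an element of }K(f,\dots,f^{(k)}))=0 .$$
So $f^{(k+1)}\in K(f,\dots,f^{(k)})$. This field is therefore closed under the derivation and contains all $f^{(j)}$. $\square$

**Lemma 2.** Every $D^\infty$-finite series is D-algebraic.

*Proof.* We show by induction on $n$ that $D^n$-finite series are D-algebraic. For $n=1$ the defining equation is itself a polynomial relation. Suppose $\sum_{i\le k}r_if^{(i)}=0$ with $r_k\ne0$ and all $r_i$ $D^n$-finite, hence D-algebraic. By Lemma 1, $M=\mathbb C(x)(r_i^{(j)}: i\le k,\ j\ge0)$ is a differential field of finite transcendence degree over $\mathbb C$. Since $f^{(k)}=-\sum_{i<k}(r_i/r_k)f^{(i)}$, the field $M(f,\dots,f^{(k-1)})$ is closed under the derivation. It contains all $f^{(j)}$ and has finite transcendence degree over $\mathbb C$. By Lemma 1, $f$ is differentially algebraic over $\mathbb C(x)$. $\square$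

Next we replace $F$ by a more convenient series. Put
$$\hat v(y)=\sum_{n\ge0}(-n)^ny^n=1-y+4y^2-27y^3+\cdots,\qquad \theta=y\frac{d}{dy}.$$

**Lemma 3.** If $\hat v$ is differentially transcendental over $\mathbb C(\{y\})$, then Theorem 1 holds. For the derivatives of $\hat v$ one may use $\theta$ instead of $d/dy$.

*Proof.* Suppose $F$ is differentially algebraic over $\mathbb C(\{x\})$. Then $xF'=\sum_{n\ge1}n^nx^n$ and all its derivatives lie in the field generated by $F,F',\dots$, which has finite transcendence degree. So $xF'$ is differentially algebraic over $\mathbb C(\{x\})$. The substitution $x=-y$ turns $xF'$ into $\hat v(y)-1$ and preserves convergent Laurent series. Hence $\hat v$ is differentially algebraic over $\mathbb C(\{y\})$. Therefore, if $\hat v$ is differentially transcendental, so is $F$. Since $\mathbb C(x)\subset\mathbb C(\{x\})$, $F$ is then not D-algebraic, and by Lemma 2 it is not $D^\infty$-finite. Finally, $f,f',\dots,f^{(k)}$ and $f,\theta f,\dots,\theta^kf$ generate the same field over $\mathbb C(\{y\})$ for each $k$. $\square$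

## 3. The Laplace integral of the tree function

Since $\int_0^\infty e^{-t}t^n\,dt=n!$, a divergent series $\sum f_ny^n$ can sometimes be realized as $\int_0^\infty e^{-t}\beta(yt)\,dt$, where $\beta(z)=\sum f_nz^n/n!$ is its *Borel transform*. The integral is called the *Borel sum*. For example, $\sum(-1)^nn!\,y^n$ has Borel transform $\frac1{1+z}$ and Borel sum $\int_0^\infty\frac{e^{-t}}{1+yt}\,dt$ for $y>0$.

For $\hat v$, dividing by $n!$ brings back the tree function. Recall the principal Lambert function $W$: it is holomorphic on $D=\mathbb C\setminus(-\infty,-1/e]$ and satisfies $We^W=z$, $W(0)=0$. Comparing with $T=xe^T$ gives $W(z)=-T(-z)=\sum_{n\ge1}(-n)^{n-1}z^n/n!$ near $0$. For $z\ge0$, $W(z)$ is the real $\tau\ge0$ with $\tau e^\tau=z$. Put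
$$\varphi=\frac1{1+W}.$$
On $D$ we have $W\neq-1$, since $W=-1$ forces $z=-1/e$. Differentiating $We^W=z$ gives $zW'=\frac{W}{1+W}=1-\varphi$, hence for $|z|<1/e$
$$\varphi(z)=1-\sum_{n\ge1}\frac{n(-n)^{n-1}}{n!}z^n=\sum_{n\ge0}\frac{(-n)^n}{n!}z^n .$$
So $\varphi$ is the Borel transform of $\hat v$. It is bounded on each closed sector $|\arg z|\le\pi-\delta$, $\delta>0$ (with $0$ included). Indeed it is continuous there, and as $z\to\infty$ the relation $|We^W|=|z|$ forces $|W|\to\infty$, so $\varphi\to0$.

Write $y=e^L$, so that going around $y=0$ becomes a translation of $L$ by a multiple of $2\pi i$. Put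
$$S(L)=\int_0^\infty e^{-pL}p^{-p}\,dp,\qquad E(L)=\sum_{m\ge1}m^{-m}e^{-mL},\qquad \mathcal V=S-E .$$
All three are entire in $L$, because $p^{-p}$ and $m^{-m}$ decay faster than every exponential. The function $E$ is $2\pi i$-periodic, i.e. single-valued in $y$.

**Lemma 4.** For $|\operatorname{Im}L|<\pi$: $\quad\mathcal V(L)=\displaystyle\int_0^\infty e^{-t}\varphi(e^Lt)\,dt .$

*Proof.* If $|\operatorname{Im}L|\le\pi-\delta$, then $e^Lt$ stays in the sector $|\arg z|\le\pi-\delta$, where $\varphi$ is bounded. So the right side is holomorphic in the strip, and by the identity theorem we may assume $y=e^L>0$. The substitution $yt=\tau e^\tau$ (that is, $\tau=W(yt)$) has $y\,dt=(1+\tau)e^\tau d\tau$, and the factor $1+\tau$ cancels $\varphi=\frac1{1+\tau}$. Then put $u=e^\tau/y$, so that $\tau e^\tau/y=u\log(yu)$: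
$$\int_0^\infty e^{-t}\varphi(yt)\,dt=\frac1y\int_0^\infty e^{-\tau e^\tau/y}e^\tau\,d\tau=\int_{1/y}^\infty(yu)^{-u}\,du .$$
Since $S(L)=\int_0^\infty(yu)^{-u}du$, the right side is $S(L)-\int_0^{1/y}(yu)^{-u}du$. In the last integral put $u=\sigma/y$ and expand the exponential; this is legitimate because $0\le-\sigma\log\sigma\le1/e$ on $[0,1]$:
$$\frac1y\int_0^1\sigma^{-\sigma/y}\,d\sigma=\sum_{n\ge0}\frac{y^{-n-1}}{n!}\int_0^1(-\sigma\log\sigma)^n\,d\sigma .$$
With $\sigma=e^{-s}$ the integral is $\int_0^\infty s^ne^{-(n+1)s}ds=\frac{n!}{(n+1)^{n+1}}$. So the sum is $\sum_{n\ge0}\frac{y^{-n-1}}{(n+1)^{n+1}}=E(L)$. $\square$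

On the real axis, as $L\to-\infty$, the function $E$ grows faster than every power of $e^{-L}$, since all its terms are positive. Yet $0<\mathcal V\le1$ there, since $0<\varphi\le1$ on $[0,\infty)$. So $S$ and $E$ are both enormous and cancel. Off the real axis matters are different, as we see next.

## 4. Translations by $2\pi i$

For $k\in\mathbb Z$ let $D_k(L)=S(L-2\pi ik)-S(L)$. Since $E$ is $2\pi i$-periodic,
$$\mathcal V(L-2\pi ik)=\mathcal V(L)+D_k(L).\tag{1}$$
So all of the monodromy of $\mathcal V$ comes from $S$. We need two facts about the increments $D_k$: a bound and an independence statement.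

**Lemma 5.** For $\eta>0$ and $j\ge0$: $|S^{(j)}(L)|\le j!\,\eta^{-j-1}$ whenever $|\operatorname{Im}L|\ge\frac\pi2+\eta$.

*Proof.* Since $S(\bar L)=\overline{S(L)}$, we may assume $\operatorname{Im}L\le-\frac\pi2-\eta$. We have $S^{(j)}(L)=\int_0^\infty(-p)^je^{-pL-p\log p}\,dp$, and we turn the contour to the positive imaginary axis. For $p=Re^{i\phi}$ with $0\le\phi\le\frac\pi2$,
$$\operatorname{Re}(-pL-p\log p)=-R\cos\phi\,(\log R+\operatorname{Re}L)+R\sin\phi\,(\phi+\operatorname{Im}L).$$
Here $\phi+\operatorname{Im}L\le-\eta$. Once $\log R+\operatorname{Re}L\ge\eta$, the whole expression is at most $-\eta R(\cos\phi+\sin\phi)\le-\eta R$. So the integral over the quarter circle of radius $R$ is at most $\frac\pi2R\cdot R^je^{-\eta R}\to0$. The integrand is holomorphic in the open quadrant and continuous up to its boundary, including $p=0$, so Cauchy's theorem allows the rotation. On $p=ir$ we have $p\log p=ir\log r-\frac\pi2r$, so $|e^{-p\log p}|=e^{\pi r/2}$, and $|e^{-pL}|=e^{r\operatorname{Im}L}$. Hence $|S^{(j)}(L)|\le\int_0^\infty r^je^{-\eta r}dr=j!\,\eta^{-j-1}$.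 $\square$

Put $\Pi_-=\{\operatorname{Im}L\le-\pi\}$ and $\Pi_+=\{\operatorname{Im}L\ge\pi\}$. If $k\ge1$ and $L\in\Pi_-$, then $L$ and $L-2\pi ik$ both have imaginary part at most $-\frac\pi2-\frac\pi2$. So Lemma 5 shows that *all derivatives of $D_k$ are bounded on $\Pi_-$ for $k\ge1$*. In the same way they are bounded on $\Pi_+$ for $k\le-1$.

**Lemma 6.** The functions $D_1,D_2,D_3,\dots$ are linearly independent over $\mathbb C$.

*Proof.* A finite relation $\sum_{k\ge1}c_kD_k=0$ reads $\int_0^\infty e^{-pL}p^{-p}\sum_kc_k(e^{2\pi ikp}-1)\,dp=0$ for all real $L$. By uniqueness of Laplace transforms, $\sum_kc_ke^{2\pi ikp}-\sum_kc_k=0$ for all $p>0$. Since $1,e^{2\pi ip},e^{4\pi ip},\dots$ are linearly independent, all $c_k=0$. $\square$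

Compare this with $U=\int_0^\infty\frac{e^{-t}}{1+yt}dt$, the Borel sum of $\sum(-1)^nn!\,y^n$. Substituting $s=yt$ gives $yU=\int_0^\infty\frac{e^{-s/y}}{1+s}ds$, so $y^2\frac{d}{dy}(yU)=\int_0^\infty\frac{s\,e^{-s/y}}{1+s}ds=y-yU$, that is, $y^2U'+(1+y)U=1$. This equation is singular only at $y=0$, so $U$ continues to an entire function of $L$. The difference $U(L-2\pi i)-U(L)$ solves the homogeneous equation $y^2h'+(1+y)h=0$, so it equals $c\,h$ with $h=e^{1/y}/y$ and a constant $c$. As $h$ is single-valued, $k$ turns add $k\,c\,h$. For $U$ the increments span a space of dimension at most one; for $\mathcal V$ they span a space of infinite dimension.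

## 5. Functions with factorially bounded expansions

This section builds the bridge between the formal series $\hat v$ and the function $\mathcal V$: each formal equation for $\hat v$ must become a true equation for $\mathcal V$.

**Lemma 7.** For $0<\varepsilon<\pi$ and $j\ge0$ there are $C,K$ such that for all $N\ge0$ and all $L$ with $|\operatorname{Im}L|\le\frac{3\pi}2-\varepsilon$:
$$\Big|\mathcal V^{(j)}(L)-\sum_{n<N}n^j(-n)^ne^{nL}\Big|\le CK^NN!\,|e^L|^N .$$

*Proof.* **Step 1: bound the Taylor remainders of the Borel transforms.** Let $\varphi_j=(z\frac{d}{dz})^j\varphi$. Since $z\varphi'=-\frac{zW'}{(1+W)^2}=-\varphi^2(1-\varphi)$, each $\varphi_j$ is a polynomial in $\varphi$, hence bounded by some $M$ on the sector $|\arg z|\le\pi-\frac\varepsilon2$. Near $0$, $\varphi_j=\sum n^j(-n)^nz^n/n!$, and $|n^j(-n)^n/n!|\le n^je^n$. We claim that on this sector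
$$\Big|\varphi_j(z)-\sum_{n<N}\frac{n^j(-n)^n}{n!}z^n\Big|\le C_1K_1^N|z|^N\qquad(N\ge0).\tag{2}$$
Put $\rho_0=\frac1{2e}$. If $|z|\le\rho_0$, then $e|z|\le\frac12$, and the left side is at most $|z|^Ne^N\sum_{k\ge0}(N+k)^j2^{-k}$. Since $(N+k)^j\le(N+1)^j(k+1)^j$ and $(N+1)^j\le2^{jN}$, this has the required form. If $|z|\ge\rho_0$, then $|\varphi_j|\le M\le M(|z|/\rho_0)^N$. For $n<N$ we have $n^je^n|z|^n\le n^je^n|z|^N\rho_0^{\,n-N}=|z|^N\rho_0^{-N}n^j2^{-n}$, and $\sum_nn^j2^{-n}<\infty$. This proves (2).

**Step 2: reach beyond $|\operatorname{Im}L|<\pi$ by turning the ray of integration.** For $|\omega|<\frac\pi2$ put $J_\omega(L)=\int_0^{\infty e^{i\omega}}e^{-t}\varphi(e^Lt)\,dt$. It is holomorphic for $|\operatorname{Im}L+\omega|<\pi$. If $|\operatorname{Im}L|<\pi-|\omega|$, then for every direction between $0$ and $\omega$ the argument of $e^Lt$ stays in a closed sector inside $D$ where $\varphi$ is bounded, and $e^{-t}$ decays exponentially. So Cauchy's theorem gives $J_\omega=J_0=\mathcal V$ there. Both $J_\omega$ and $\mathcal V$ are holomorphic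 on $|\operatorname{Im}L+\omega|<\pi$, so they agree on all of it. Differentiating under the integral,
$$\mathcal V^{(j)}(L)=\int_0^{\infty e^{i\omega}}e^{-t}\varphi_j(e^Lt)\,dt\qquad(|\operatorname{Im}L+\omega|<\pi).$$

**Step 3: integrate the remainders.** Given $L$ with $|\operatorname{Im}L|\le\frac{3\pi}2-\varepsilon$, choose $\omega$ with $|\omega|\le\frac\pi2-\frac\varepsilon2$ and $|\operatorname{Im}L+\omega|\le\pi-\frac\varepsilon2$. If $|\operatorname{Im}L|\le\pi-\frac\varepsilon2$, take $\omega=0$; otherwise take $\omega$ of sign opposite to $\operatorname{Im}L$ with $|\omega|=|\operatorname{Im}L|-\pi+\frac\varepsilon2$. Since $\int_0^{\infty e^{i\omega}}e^{-t}t^ndt=n!$, the quantity to be bounded is the integral of $e^{-t}$ times the remainder in (2) at $z=e^Lt$. It is at most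
$$C_1K_1^N|e^L|^N\int_0^\infty e^{-\tau\cos\omega}\tau^N\,d\tau=C_1K_1^N|e^L|^N\frac{N!}{(\cos\omega)^{N+1}},\qquad\cos\omega\ge\sin\tfrac\varepsilon2 .\ \square$$

**Definition 3.** Fix $\rho\in\mathbb R$ and let $Z=\{\operatorname{Re}L\le\rho,\ |\operatorname{Im}L|\le\pi\}$. Let $\mathcal G$ be the set of functions $f$, continuous on $Z$ and holomorphic inside, for which there are a formal series $\hat f=\sum f_ny^n\in\mathbb C[[y]]$ and constants $C,K$ with
$$\Big|f(L)-\sum_{n<N}f_ne^{nL}\Big|\le CK^NN!\,|e^L|^N\qquad\text{for all }N\ge0,\ L\in Z.$$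

For example, $\mathcal V|_Z\in\mathcal G$ with series $\hat v$, by Lemma 7. In contrast, $e^{-1/y}=e^{-e^{-L}}$ is not in $\mathcal G$. It is smaller than every power of $y$ on the real axis, but on $\operatorname{Im}L=\pi$ it equals $e^{|e^{-L}|}$, while $N=0$ in the definition forces boundedness. The width of $Z$ excludes such functions, and this will give uniqueness. We need one textbook fact for it.

**Lemma 8.** Let $f$ be bounded and continuous on a closed half-plane and holomorphic inside. If $|f(z)|\le Ce^{-\delta|z|}$ with $\delta>0$ on a half-line of the boundary, then $f\equiv0$.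

*Proof.* By a rotation and a translation, and if necessary by passing to $\overline{f(-\bar z)}$, we may take the half-plane $\operatorname{Im}z\ge0$ and the half-line $[a,\infty)$; only $C$ changes. Suppose $f\not\equiv0$. A bounded holomorphic function on the unit disc that is not identically $0$ has radial boundary values whose $\log|\cdot|$ is integrable on the circle (Rudin, *Real and Complex Analysis*, Thm 15.19). Under the Cayley map $w=\frac{z-i}{z+i}$ arc length on the circle becomes $\frac{2\,dx}{1+x^2}$, so $\int_{\mathbb R}\frac{|\log|f(x)||}{1+x^2}\,dx<\infty$. But $\log|f(x)|\le\log C-\delta x$ for large $x$, so the integral diverges. $\square$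

**Lemma 9.** (a) $\mathcal G$ is an algebra, and $f\mapsto\hat f$ is a well-defined algebra homomorphism. (b) If $\hat f=0$, then $f=0$. (c) If $a$ is holomorphic on $|y|<r$ and $\rho<\log r$, then $a(e^L)\in\mathcal G$ with series $a$. If $|\operatorname{Im}\gamma|<\frac\pi2$, then $\mathcal V^{(j)}(L+\gamma)\in\mathcal G$ with series $\theta^j(\hat v(e^\gamma y))$.

*Proof.* (a) The coefficients $f_n$ are determined one after the other by letting $\operatorname{Re}L\to-\infty$. Comparing $N=n$ with $N=n+1$ gives $|f_n||e^L|^n\le CK^nn!|e^L|^n+CK^{n+1}(n+1)!|e^L|^{n+1}$, and $\operatorname{Re}L\to-\infty$ yields $|f_n|\le CK^nn!$. Linear combinations and constants are clear. For products take common constants $C,K$ for $f$ and $g$, and write $(fg)_n=\sum_{a+b=n}f_ag_b$. Then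
$$fg-\sum_{n<N}(fg)_ne^{nL}=\sum_{n<N}f_ne^{nL}\Big(g-\sum_{l<N-n}g_le^{lL}\Big)+g\Big(f-\sum_{n<N}f_ne^{nL}\Big).$$
Since $|g|\le C$ (case $N=0$), this is bounded by $C^2K^N|e^L|^N\big(\sum_{n<N}n!(N-n)!+N!\big)$. As $n!(N-n)!\le N!$, the bound is at most $C^2K^N(N+1)N!\,|e^L|^N$, and $N+1\le2^N$.

(b) Now $|f(L)|\le CK^NN!|e^L|^N$ for all $N$. Take $N=\lfloor1/(eK|e^L|)\rfloor$ and use $N!\le N^N$. Then $(KN|e^L|)^N\le e^{-N}$, so
$$|f(L)|\le Ce\cdot e^{-\kappa|e^{-L}|},\qquad\kappa=\frac1{eK}.$$
Put $\zeta=e^{-L}$. For $\operatorname{Re}\zeta\ge e^{-\rho}$ the point $L=-\operatorname{Log}\zeta$ has $\operatorname{Re}L=-\log|\zeta|\le\rho$ and $|\operatorname{Im}L|<\frac\pi2$, so it lies in $Z$. The function $\zeta\mapsto f(-\operatorname{Log}\zeta)$ is bounded and continuous on this half-plane, holomorphic inside, and at most $Ce\cdot e^{-\kappa|\zeta|}$. By Lemma 8 it vanishes. So $f$ vanishes on an open subset of $Z$, hence on $Z$.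

(c) Choose $r'$ with $e^\rho<r'<r$. By Cauchy's estimate $|a_n|\le M r'^{-n}$, and $|\sum_{n\ge N}a_ny^n|\le M(|y|/r')^N/(1-e^\rho/r')$ for $|y|\le e^\rho$. This is the first claim, since $N!\ge1$. For the second, on $Z$ we have $|\operatorname{Im}(L+\gamma)|\le\pi+|\operatorname{Im}\gamma|=\frac{3\pi}2-\varepsilon$ with $\varepsilon=\frac\pi2-|\operatorname{Im}\gamma|>0$, and Lemma 7 applies at $L+\gamma$. The series is $\sum n^j(-n)^ne^{n\gamma}y^n=\theta^j(\hat v(e^\gamma y))$. $\square$

## 6. Order zero, degree one, and the obstruction for nonlinear equations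

Suppose that $\hat v$ is differentially algebraic over $\mathbb C(\{y\})$. A relation has finitely many coefficients. After multiplying by a power of $y$ there are $r>0$, $m\ge0$ and a nonzero $Q\in\mathcal O_r[X_0,\dots,X_m]$ with
$$Q(y;\hat v,\theta\hat v,\dots,\theta^m\hat v)=0,$$
where $\mathcal O_r$ is the ring of holomorphic functions on $|y|<r$. Let $H=\{\operatorname{Re}L<\log r\}$, which is invariant under $L\mapsto L-2\pi ik$, and fix $\rho<\log r$, so that $Z\subset H$. For $P\in\mathcal O_r[X_0,\dots,X_m]$ and $f$ holomorphic on $H$ write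
$$P[f](L)=P(e^L;f(L),f'(L),\dots,f^{(m)}(L)).$$
By Lemma 9(a),(c), $P[\mathcal V]|_Z$ lies in $\mathcal G$ and has series $P(y;\hat v,\theta\hat v,\dots,\theta^m\hat v)$. By Lemma 9(b) and the identity theorem,
$$P[\mathcal V]=0\ \text{on }H\iff P(y;\hat v,\theta\hat v,\dots,\theta^m\hat v)=0.\tag{3}$$
In particular $Q[\mathcal V]=0$ on $H$. Replacing $L$ by $L-2\pi ik$ leaves $e^L$ unchanged, so (1) gives $Q[\mathcal V+D_k]=0$ for all $k$. Two cases are now quick.

*Order zero.* Let $m=0$ and let $Q$ have degree $d$ in $X_0$; then $d\ge1$, since $a(e^L)=0$ on $H$ implies $a=0$. By Lemma 6 the functions $D_0=0,D_1,\dots,D_d$ are pairwise distinct. At a generic $L\in H$ their values are pairwise distinct and the leading coefficient of $Q(e^L;\cdot)$ is nonzero. Then this polynomial of degree $d$ has the $d+1$ different roots $\mathcal V(L)+D_k(L)$, a contradiction.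

*Degree one.* Let $Q=a+\sum_ja_jX_j$; not all $a_j$ vanish, for the same reason. Subtracting $Q[\mathcal V]=0$ from $Q[\mathcal V+D_k]=0$ leaves
$$\sum_{j=0}^ma_j(e^L)\,D_k^{(j)}(L)=0\qquad\text{for every }k\ge1.$$
A linear homogeneous equation of order at most $m$ would have the infinitely many linearly independent solutions $D_k$. This is impossible.

*Higher degree.* The same subtraction now leaves
$$\sum_j\frac{\partial Q}{\partial X_j}[\mathcal V]\,D_k^{(j)}+(\text{terms of degree}\ge2\text{ in }D_k,D_k',\dots)=0 .$$
The equation is nonlinear in $D_k$, and here the argument stops: a nonlinear equation can have infinitely many linearly independent solutions. Already $X'=X^2$ has the solutions $\frac1{c-L}$, which are linearly independent for different $c$ because their poles differ.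

What would help? Take $X'=X^2$ as a model, with two solutions $f$ and $f+h$. Then $h'=2fh+h^2$. If $f+2h$ were also a solution, then $2h'=4fh+4h^2$, and together these give $2h^2=0$. In general, if $\mathcal V+nD_k$ satisfied $Q$ for *all* $n\ge0$, we could read off the part linear in $n$, and this part is a linear equation for $D_k$.

For $U$ in Section 4 repeated turns give exactly this, since $k$ turns add $k$ times the first increment. For $\mathcal V$ they do not. Two turns of the kind $L\mapsto L-2\pi ik$ add $D_{2k}$, which is not $2D_k$ by Lemma 6, because the second turn also moves the first increment: $D_k(L-2\pi ik)=D_{2k}(L)-D_k(L)$. We would like to turn $\mathcal V$ once more while $D_k$ stays frozen. The next lemma permits this.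

## 7. Separating bounded functions from factorial expansions

**Lemma 10.** Let $B_1,\dots,B_q$ be entire functions, bounded on $\Pi_-$ and linearly independent over $\mathbb C$. Let $g_1,\dots,g_q\in\mathcal G$. If $\sum_\nu B_\nu g_\nu=0$ on $\{\operatorname{Im}L=-\pi,\ \operatorname{Re}L\le\rho\}$, then all $g_\nu=0$. The same holds with $\Pi_+$ and the line $\operatorname{Im}L=\pi$.

*Proof.* Suppose some $\hat g_\nu\ne0$, and let $m_0$ be the least exponent that occurs with nonzero coefficient in any of the series $\hat g_1,\dots,\hat g_q$. On the half-line $\operatorname{Im}L=-\pi$, $\operatorname{Re}L\le\rho$, the definition of $\mathcal G$ with $N=m_0+1$ gives $g_\nu=g_{\nu,m_0}e^{m_0L}+O(|e^L|^{m_0+1})$. Insert this in the relation, divide by $e^{m_0L}$, and use that the $B_\nu$ are bounded there. The entire function $R=\sum_\nu g_{\nu,m_0}B_\nu$ satisfies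
$$R(L)=O(|e^L|)=O(e^{-|\operatorname{Re}L|})=O(e^{-|L|})\qquad(\operatorname{Re}L\to-\infty,\ \operatorname{Im}L=-\pi),$$
the last step because $|L|\le|\operatorname{Re}L|+\pi$. Now $R$ is bounded on the half-plane $\Pi_-$ and exponentially small along a half-line of its boundary. By Lemma 8, $R\equiv0$. Not all $g_{\nu,m_0}$ are zero, so this contradicts the independence of the $B_\nu$. Hence all $\hat g_\nu=0$, and Lemma 9(b) gives $g_\nu=0$. The case of $\Pi_+$ is identical. $\square$

A typical instance: if $g_1+D_1g_2=0$ on that half-line with $g_1,g_2\in\mathcal G$, then $g_1=g_2=0$. (The functions $1$ and $D_1$ are independent: $D_1=c$ would give $D_2(L)=D_1(L)+D_1(L-2\pi i)=2c=2D_1$, against Lemma 6.) The line $\operatorname{Im}L=-\pi$ lies midway between $-\frac\pi2$, below which Lemma 5 bounds $S$, and $-\frac{3\pi}2$, the limit of the range in Lemma 7. The room of $\frac\pi2$ on each side will be used in Section 9.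

## 8. Proof of Theorem 1

By Lemma 3 it suffices to show that $\hat v$ is differentially transcendental over $\mathbb C(\{y\})$. Suppose it is not, and keep the notation of Section 6. Let
$$\mathcal I=\{P\in\mathcal O_r[X_0,\dots,X_m]:\ P[\mathcal V]=0\text{ on }H\}.$$
By (3), $\mathcal I\ne0$. Let $Q$ from now on be a nonzero element of $\mathcal I$ of minimal total degree in $X_0,\dots,X_m$. This degree is at least $1$, because $a(e^L)=0$ on $H$ implies $a=0$.

**Step 1: turn $\mathcal V$ with $nD_k$ frozen.** The purpose is to prove, for all $P\in\mathcal I$, $k\in\mathbb Z\setminus\{0\}$ and $n\ge0$,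
$$P[\mathcal V+nD_k]=0\quad\text{on }H.\tag{4}$$
Fix $k$. We use induction on $n$, for all $P\in\mathcal I$ at once. The case $n=0$ is the definition of $\mathcal I$. Assume (4) for $n$, let $P\in\mathcal I$, and put $h=nD_k$. By Taylor's formula, $P(y;h+X_0,\dots,h^{(m)}+X_m)$ is a finite sum of products of monomials in $h,h',\dots,h^{(m)}$ with the polynomials $\frac1{\alpha!}\partial^\alpha P\in\mathcal O_r[X_0,\dots,X_m]$. Choose a basis $(B_\nu)$ of the $\mathbb C$-span of these monomials and express the monomials in it:
$$P(y;h+X_0,\dots,h^{(m)}+X_m)=\sum_\nu B_\nu\,P_\nu(y;X_0,\dots,X_m),\qquad P_\nu\in\mathcal O_r[X_0,\dots,X_m].\tag{5}$$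
Here $y=e^L$, and (5) is an identity of polynomials in the $X_j$ for every $L\in H$. The $B_\nu$ are entire and linearly independent. By Section 4 they are bounded on $\Pi_-$ if $k\ge1$ and on $\Pi_+$ if $k\le-1$.

Insert $X_j=\mathcal V^{(j)}$. By the induction hypothesis,
$$\sum_\nu B_\nu\,P_\nu[\mathcal V]=P[\mathcal V+h]=0\quad\text{on }H.$$
Each $P_\nu[\mathcal V]|_Z$ is in $\mathcal G$, so Lemma 10 gives $P_\nu[\mathcal V]=0$ on $Z$, hence on $H$. That is, $P_\nu\in\mathcal I$. The frozen $B_\nu$ are now gone, and we may turn: replacing $L$ by $L-2\pi ik$ in $P_\nu[\mathcal V]=0$ and using (1), we get $P_\nu[\mathcal V+D_k]=0$ on $H$. Finally insert $X_j=(\mathcal V+D_k)^{(j)}$ in (5), where the $B_\nu$ stand unmoved: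
$$P[\mathcal V+(n+1)D_k]=P[(\mathcal V+D_k)+h]=\sum_\nu B_\nu\,P_\nu[\mathcal V+D_k]=0 .$$
This is (4) for $n+1$.

**Step 2: extract a linear equation.** The purpose is to obtain one linear equation satisfied by all $D_k$, $k\ge1$. Fix $L\in H$ and $k\ge1$. The number $Q[\mathcal V+nD_k](L)$ is a polynomial in $n$ and vanishes for every integer $n\ge0$. So all its coefficients vanish. The coefficient of $n^1$ gives
$$\sum_{j=0}^mA_j(L)\,D_k^{(j)}(L)=0\quad(L\in H,\ k\ge1),\qquad A_j=\frac{\partial Q}{\partial X_j}[\mathcal V].\tag{6}$$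
The $A_j$ do not depend on $k$. Since $Q$ has degree at least $1$, some $\partial Q/\partial X_j$ is a nonzero polynomial, and its degree is smaller than that of $Q$. By minimality it is not in $\mathcal I$, so $A_j\not\equiv0$ for this $j$.

**Step 3: count solutions.** The purpose is to contradict Lemma 6. Equation (6) is a nonzero homogeneous linear differential equation of order at most $m$. Take a real interval in $H$ on which its leading coefficient (the nonzero $A_j$ of largest index) has no zero. There its solution space has dimension at most $m$, so $D_1,\dots,D_{m+1}$ are linearly dependent on the interval. By the identity theorem they are linearly dependent everywhere. This contradicts Lemma 6. So $\hat v$ is differentially transcendental over $\mathbb C(\{y\})$, and Theorem 1 follows from Lemma 3. $\blacksquare$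

## 9. Several scalings and rational weights

**Theorem 2.** Let $c_1,\dots,c_s\in\mathbb C^*$ be distinct and contained in an open half-plane with $0$ on its boundary (e.g. distinct positive reals). Let $R_1,\dots,R_s$ be nonzero rational functions and $n_0$ an integer larger than $0$ and all integer poles of the $R_i$. Then the series
$$F_i(x)=\sum_{n\ge n_0}R_i(n)\,n^n(c_ix)^n\qquad(1\le i\le s)$$
are differentially independent over $\mathbb C(\{x\})$. In particular $\sum_nR(n)n^nx^n$ is differentially transcendental over $\mathbb C(\{x\})$ for every rational $R\neq0$.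

*Proof.* Choose $\alpha$ so that all $c_ie^{i\alpha}$ have positive real part, and substitute $x=-e^{i\alpha}y$. This preserves convergent Laurent series and $x\frac d{dx}=y\frac d{dy}$, and $n^n(c_ix)^n$ becomes $(-n)^n(c_ie^{i\alpha}y)^n$. Renaming $c_ie^{i\alpha}$ as $c_i$, we may assume $c_i=e^{\gamma_i}$ with $|\operatorname{Im}\gamma_i|<\frac\pi2$ and the $\gamma_i$ distinct, and
$$F_i=\sum_{n\ge n_0}R_i(n)(-n)^n(c_iy)^n .$$
Put $K=\mathbb C(\{y\})$ and $u_i=\hat v(c_iy)$. Steps 1–3 show that *$u_1,\dots,u_s$ are differentially independent over $K$*, and Step 4 brings in the $R_i$.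

**Step 1: repeat the frozen turn for tuples.** Suppose $u_1,\dots,u_s$ are dependent. Then for some $r>0$ and $m\ge 0$ there is a nonzero polynomial in variables $X_{ij}$ ($1\le i\le s$, $0\le j\le m$) over $\mathcal O_r$ that vanishes at $X_{ij}=\theta^ju_i$. Let $H$, $\rho$, $Z$ be as in Section 6. For a tuple $f=(f_1,\dots,f_s)$ let $P[f](L)=P(e^L;(f_i^{(j)}(L))_{i,j})$. Put
$$\mathbf V(L)=(\mathcal V(L+\gamma_i))_i,\qquad\mathbf D_k(L)=(D_k(L+\gamma_i))_i,\qquad\mathbf V(L-2\pi ik)=\mathbf V(L)+\mathbf D_k(L),$$
the last by (1). By Lemma 9, $P[\mathbf V]|_Z\in\mathcal G$ with series $P(y;(\theta^ju_i))$. So the set $\mathcal I$ of all $P$ with $P[\mathbf V]=0$ on $H$ is nonzero, as in (3). Let $\eta=\frac\pi2-\max_i|\operatorname{Im}\gamma_i|>0$. On $\Pi_-$ we have $\operatorname{Im}(L+\gamma_i)\le-\frac\pi2-\eta$, and on $\Pi_+$ we have $\operatorname{Im}(L+\gamma_i)\ge\frac\pi2+\eta$. By Lemma 5, all $D_k^{(j)}(L+\gamma_i)$ are bounded on $\Pi_-$ for $k\ge1$ and on $\Pi_+$ for $k\le-1$.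

We claim $P[\mathbf V+n\mathbf D_k]=0$ on $H$ for all $P\in\mathcal I$, $k\ne0$, $n\ge0$. Fix $k$ and use induction on $n$; the case $n=0$ is clear. Given the claim for $n$ and $P\in\mathcal I$, put $h_i(L)=nD_k(L+\gamma_i)$ and expand $P(y;(h_i^{(j)}+X_{ij}))=\sum_\nu B_\nu P_\nu(y;X)$, where $(B_\nu)$ is a basis of the span of the monomials in the $h_i^{(j)}$ that occur. The $B_\nu$ are entire, independent, and bounded on $\Pi_-$ or $\Pi_+$ according to the sign of $k$. From $\sum_\nu B_\nu P_\nu[\mathbf V]=P[\mathbf V+n\mathbf D_k]=0$ and Lemma 10 we get $P_\nu\in\mathcal I$. Translating by $-2\pi ik$ gives $P_\nu[\mathbf V+\mathbf D_k]=0$, hence $P[\mathbf V+(n+1)\mathbf D_k]=\sum_\nu B_\nu P_\nu[\mathbf V+\mathbf D_k]=0$.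

**Step 2: extract the linear relation for all $k\in\mathbb Z$.** Let $Q\ne0$ in $\mathcal I$ have minimal total degree; the degree is at least $1$ as before. For $k\ne0$ the coefficient of $n^1$ in the polynomial $Q[\mathbf V+n\mathbf D_k](L)$, which vanishes for all $n\ge0$, is zero. For $k=0$ there is nothing to prove. So
$$\sum_{i,j}A_{ij}(L)\,D_k^{(j)}(L+\gamma_i)=0\quad\text{on }H,\ k\in\mathbb Z,\qquad A_{ij}=\frac{\partial Q}{\partial X_{ij}}[\mathbf V],\tag{7}$$
and by minimality of $Q$ not all $A_{ij}$ vanish identically.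

**Step 3: contradict (7) by Fourier coefficients.** For $s\ge2$, (7) involves the shifts $\gamma_i$ and is not an ordinary differential equation for $D_k$, so we cannot count solutions as in Section 8. Instead we evaluate at one point and use all $k$. Fix a real $L_0<\log r$ at which not all $a_{ij}:=A_{ij}(L_0)$ vanish, and put
$$G(p)=p^{-p}\sum_{i,j}a_{ij}(-p)^je^{-p(L_0+\gamma_i)} .$$
Since $D_k^{(j)}(L)=\int_0^\infty(-p)^je^{-pL}p^{-p}(e^{2\pi ikp}-1)\,dp$, relation (7) at $L_0$ says
$$\int_0^\infty G(p)(e^{2\pi ikp}-1)\,dp=0\qquad(k\in\mathbb Z).$$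
Let $g(p)=\sum_{n\ge0}G(p+n)$. For $\operatorname{Re}p>0$ and $|p|\le A$ we have, with the principal logarithm, $|(p+n)^{-(p+n)}|\le\exp\big(-(\operatorname{Re}p+n)\log(\operatorname{Re}p+n)+\frac\pi2A\big)$, while the other factors of $G(p+n)$ grow at most exponentially in $n$. So the series converges locally uniformly on $\operatorname{Re}p>0$, where $g$ is holomorphic. It converges uniformly on $[0,1]$, where $g$ is continuous. As $e^{2\pi ikp}$ has period $1$,
$$\int_0^1g(p)e^{2\pi ikp}\,dp=\int_0^\infty G(p)e^{2\pi ikp}\,dp=\int_0^\infty G(p)\,dp ,$$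
which does not depend on $k$. By the Riemann–Lebesgue lemma it tends to $0$ as $|k|\to\infty$, so it is $0$ for every $k$. All Fourier coefficients of the continuous function $g$ on $[0,1]$ vanish, so $g=0$ on $[0,1]$, and by the identity theorem $g=0$ on $\operatorname{Re}p>0$. Hence $G(p)=g(p)-g(p+1)=0$ for $p>0$, that is, $\sum_{i}\big(\sum_ja_{ij}(-p)^j\big)e^{-p\gamma_i}=0$ for $p>0$. The $\gamma_i$ are distinct, and the functions $p^je^{-p\gamma_i}$ are linearly independent. So all $a_{ij}=0$, a contradiction.

**Step 4: pass from the $u_i$ to the $F_i$ by counting transcendence degrees.** Write $R_i=M_i/N_i$ with nonzero polynomials, in lowest terms. Since $\theta$ multiplies $y^n$ by $n$,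
$$N_i(\theta)F_i=\sum_{n\ge n_0}M_i(n)(-n)^n(c_iy)^n=w_i+(\text{polynomial in }y),\qquad w_i=M_i(\theta)u_i .$$
Let $e_i=\deg M_i$ and $d=\max_i\deg N_i$.

*A lower bound.* Since $w_i=M_i(\theta)u_i$, each $\theta^{e_i+l}u_i$ is a linear combination of $\theta^lw_i$ and of lower derivatives of $u_i$. So all $\theta^ju_i$ with $j\le N$ lie in the field generated over $K$ by the $\theta^lw_i$ ($l\le N$) and the $\theta^ju_i$ ($j<e_i$). By the independence of the $u_i$,
$$s(N+1)\le\operatorname{trdeg}_KK(\theta^lw_i:\ i\le s,\ l\le N)+\sum_ie_i .\tag{8}$$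

*An upper bound.* Suppose $F_1,\dots,F_s$ are differentially dependent over $K$. Let $t$ be least such that $F_1,\dots,F_t$ are dependent. Read a relation between $F_1,\dots,F_t$ as a polynomial in the derivatives of $F_t$. Its coefficients that are nonzero as polynomials stay nonzero at $F_1,\dots,F_{t-1}$, because those are independent. So $F_t$ is differentially algebraic over $M=K(\theta^jF_i:i<t,\ j\ge0)$. Take a relation as in Lemma 1 (for the derivation $\theta$, over $M$), of order $k$, with coefficients in $K(\theta^jF_i:i<t,\ j\le a)$. Applying $\theta$ as in that proof gives $\theta^{k+1}F_t\in K(\theta^jF_i\ (i<t,\ j\le a+1);\ \theta^jF_t\ (j\le k))$. Inductively, $\theta^{k+l}F_t\in K(\theta^jF_i\ (i<t,\ j\le a+l);\ \theta^jF_t\ (j\le k))$ for all $l\ge1$. Hence for all $N$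
$$\operatorname{trdeg}_KK(\theta^jF_i:\ i\le s,\ j\le N)\le(s-1)(N+a+1)+k+1 .$$
As $\theta^lw_i\in K(\theta^jF_i: j\le l+d)$, it follows that
$$\operatorname{trdeg}_KK(\theta^lw_i:\ i\le s,\ l\le N)\le(s-1)(N+d+a+1)+k+1 .$$
With (8) this gives $s(N+1)\le(s-1)N+\text{const}$ for all $N$, which is false for large $N$. So $F_1,\dots,F_s$ are differentially independent over $K$. The last assertion of the theorem is the case $s=1$, $c_1=1$. $\blacksquare$

## 10. The entire series $\sum n^{-n}x^n$

The periodic part $E$ of $\mathcal V=S-E$ has so far only canceled. With $x=e^{-L}$ it is the function $\sum_{n\ge1}n^{-n}x^n$, and Lemma 10 decides its nature too.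

**Theorem 3.** The entire function $\sum_{n\ge1}n^{-n}x^n$ is differentially transcendental over $\mathbb C(x)$; in particular it is not D-algebraic and not $D^\infty$-finite.

*Proof.* **Step 1: move to the variable $L$.** Put $x=1/y=e^{-L}$. The function becomes $E(L)=S(L)-\mathcal V(L)$, and $x\frac d{dx}=-\frac d{dL}$. Suppose it were differentially algebraic over $\mathbb C(x)=\mathbb C(y)$. Express the derivatives through $x\frac{d}{dx}$ and clear denominators. We get a nonzero $Q\in\mathbb C[y][X_0,\dots,X_m]$ with $Q[E]=0$, where $Q[f](L)=Q(e^L;f,f',\dots,f^{(m)})$ as before.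

**Step 2: expand around $S$.** The purpose is to split off the functions that are bounded on $\Pi_-$. As in (5), write
$$Q(y;S+X_0,\dots,S^{(m)}+X_m)=\sum_\nu B_\nu\,P_\nu(y;X_0,\dots,X_m),\qquad P_\nu\in\mathbb C[y][X_0,\dots,X_m],$$
with linearly independent $B_\nu\in\mathbb C[S,S',\dots,S^{(m)}]$. Not all $P_\nu$ are zero: otherwise the left side would vanish for every $L$ as a polynomial in the $X_j$, and substituting $X_j-S^{(j)}(L)$ for $X_j$ would give $Q(e^L;X)=0$ for every $L$, so $Q=0$.

**Step 3: separate.** The purpose is to reach an equation for $\hat v$. By Lemma 5 the $B_\nu$ are bounded on $\Pi_-$. Fix any $\rho\in\mathbb R$. By Lemma 9, $P_\nu[-\mathcal V]|_Z\in\mathcal G$ with series $P_\nu(y;-\hat v,-\theta\hat v,\dots,-\theta^m\hat v)$. Inserting $X_j=-\mathcal V^{(j)}$,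
$$\sum_\nu B_\nu\,P_\nu[-\mathcal V]=Q[S-\mathcal V]=Q[E]=0 .$$
Lemma 10 gives $P_\nu[-\mathcal V]=0$ on $Z$ for all $\nu$, hence $P_\nu(y;-\hat v,-\theta\hat v,\dots,-\theta^m\hat v)=0$. For a $\nu$ with $P_\nu\ne0$ this is a nontrivial algebraic differential equation for $\hat v$ over $\mathbb C(y)\subset\mathbb C(\{y\})$, which contradicts Section 8. So the function is differentially transcendental over $\mathbb C(x)$. It is therefore not D-algebraic, and by Lemma 2 it is not $D^\infty$-finite. $\blacksquare$
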